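
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bases of the disc algebra and coordinate maps onto $c_0$}


\begin{abstract}
Let $(g_n)$ be a normalized Schauder basis of the disc algebra $A$. We prove that for some increasing sequence $(n_k)$ the map $\sum c_ng_n\mapsto(c_{n_k})_k$ takes $A$ onto $c_0$. This gives an affirmative answer to Problem 4.10 of \cite{BB}. The proof has two halves. If the coefficient functionals are not uniformly integrable in a suitable sense, analytic cut-off functions produce a subsequence equivalent to the unit vector basis of $\ell_1$. If they are uniformly integrable, a multi-scale average of the partial sum operators shows that these operators cannot be uniformly bounded.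
\end{abstract}

\section{The question}

Let $X$ be a Banach space with a normalized Schauder basis $(g_n)$, so that $\|g_n\|=1$ and every $x\in X$ has a unique norm convergent expansion $x=\sum_n\varphi_n(x)g_n$. The terms of a convergent series tend to $0$, hence $(\varphi_n(x))_n\in c_0$ for every $x$. How much of $c_0$ do the coefficients fill? All of $c_0$ is too much to ask in general, so one passes to a subsequence: is there an increasing sequence $(n_k)$ such that every null sequence occurs as $(\varphi_{n_k}(x))_k$ for some $x\in X$?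

For $X=c_0$ and its unit vector basis one takes all indices. For $X=\ell_2$ the answer is negative for every basis, since a quotient of a reflexive space is reflexive and $c_0$ is not. For $X=C(0,1)$, the continuous functions on $[0,1]$ with the supremum norm, consider the Faber--Schauder basis: the functions $1$ and $s$, and the hat functions $\Delta_I$ of height $1$ whose base is a dyadic interval $I\subset[0,1]$. Choose pairwise disjoint dyadic intervals $I_1,I_2,\dots$, listed in the order in which their hat functions occur in the basis. If $(a_k)\in c_0$, then $\sum_ka_k\Delta_{I_k}$ converges uniformly, and its coefficient at $\Delta_{I_k}$ is $a_k$. So the answer is positive for this basis. The following result, called Corollary C in \cite{BB}, says that the same is true for all bases.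

\medskip
\noindent\textbf{Corollary C.} \emph{If $(g_n)$ is a normalized basis of $C(0,1)$, then for some increasing sequence $(n_k)$ of positive integers the map $\sum c_ng_n\mapsto(c_{n_k})_{k}$ takes $C(0,1)$ onto $c_0$.}
\medskip

Problem 4.10 of \cite{BB} asks whether $C(0,1)$ may be replaced by the disc algebra $A$: the space of analytic functions on the open unit disc that extend continuously to the closed disc, with the supremum norm. We prove that it may.

Two features of $A$ pull in opposite directions. Disjoint supports, which made the Faber--Schauder example so easy, do not exist in $A$: a product of two nonzero analytic functions is nonzero. On the other hand $A$ contains many functions of the form $e^{-f}$ with $\mathrm{Re}\, f\ge0$, and these can be made small on a prescribed small part of the circle while staying close to $1$ in mean square. They will serve as a substitute for disjointness.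

The boundedness of the partial sums must play a role. The system
\begin{equation}\label{monomials}
g_n=z^{n-1},\qquad \varphi_n(f)=\hat f(n-1)\qquad(n\ge1)
\end{equation}
in $A$ is biorthogonal, $\|g_n\|=\|\varphi_n\|=1$, its linear span is dense, and by Fej\'er's theorem the Ces\`aro means of $\sum_n\varphi_n(f)g_n$ converge to $f$ in $A$. Yet $(\varphi_n(f))_n\in\ell_2$ for every $f\in A$, so no subsequence gives a map onto $c_0$. All that this system lacks is a uniform bound for the partial sum operators. It will serve as the test case for the main argument in Section~\ref{sec:model}.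

\section{Statements and the dual formulation}

All spaces are complex. Let $\mathbb T$ be the unit circle and $\lambda$ the normalized Lebesgue measure on it. By the maximum principle we regard $A$ as a closed subalgebra of $C(\mathbb T)$, and $\|\cdot\|$ or $\|\cdot\|_\infty$ is the supremum norm. \emph{Measure} means complex regular Borel measure. A sequence $(\psi_k)$ in a Banach space is \emph{equivalent to the unit vector basis of $\ell_1$} (for short, to the $\ell_1$-basis) if there are constants $0<c\le c'$ with $c\sum|a_k|\le\|\sum a_k\psi_k\|\le c'\sum|a_k|$ for all finite families of scalars.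

\begin{theorem}\label{main}
For every normalized basis $(g_n)$ of $A$ there are $n_1<n_2<\cdots$ such that $\sum c_ng_n\mapsto(c_{n_k})_k$ maps $A$ onto $c_0$.
\end{theorem}

It follows from a statement about biorthogonal systems that need not span $A$.

\begin{theorem}\label{system}
Let $g_n\in A$ and $\varphi_n\in A^*$ $(n\ge1)$ satisfy $\varphi_n(g_k)=\delta_{nk}$, $\|g_n\|\le1$, $\|\varphi_n\|\le B$, and $\|P_m\|\le C$ for all $m$, where $P_mx=\sum_{n\le m}\varphi_n(x)g_n$. Then some subsequence $(\varphi_{n_k})$ is equivalent to the $\ell_1$-basis.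
\end{theorem}

\begin{proof}[Proof that Theorem \ref{system} implies Theorem \ref{main}]
Let $\varphi_n$ be the coefficient functionals of the basis; they are continuous, as for every Schauder basis of a Banach space. Since $P_mx\to x$ for every $x$, the uniform boundedness principle gives $C=\sup_m\|P_m\|<\infty$. Since $P_nx-P_{n-1}x=\varphi_n(x)g_n$ (with $P_0=0$) and $\|g_n\|=1$, we have $\|\varphi_n\|\le2C$. Take $(n_k)$ from Theorem \ref{system} and put $Qx=(\varphi_{n_k}(x))_k$. As $\varphi_n(x)\to0$ for each $x$, this is a bounded map $A\to c_0$. Its adjoint $Q^*:\ell_1\to A^*$ sends the unit vector $e_k$ to $\varphi_{n_k}$, so $Q^*$ is bounded below. A bounded operator between Banach spaces is onto exactly when its adjoint is bounded below; hence $Q$ is onto.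
\end{proof}

\noindent\textbf{Plan.} Section \ref{sec:cut} constructs the cut-off functions; apart from the fact that $A$ is an algebra, this is the only place where the structure of $A$ is used. Section \ref{sec:model} shows the main idea on the monomials \eqref{monomials}. Section \ref{sec:dich} proves a dichotomy: either $(\varphi_n)$ has a subsequence equivalent to the $\ell_1$-basis, or the $\varphi_n$ are uniformly integrable in the sense of \eqref{UI} below. Section \ref{sec:UI} shows that the second alternative contradicts $\sup\|P_m\|<\infty$. Section \ref{sec:more} contains complements.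

\section{Cut-off functions}\label{sec:cut}

Given a continuous function $y$ that is small in mean square, we want $\Theta\in A$ with $|\Theta|\le1$ that is small wherever $|y|$ is not small, and yet close to $1$ in mean square. We look for $\Theta=e^{-f}$ with $f\in A$: then $|\Theta|=e^{-\mathrm{Re} f}$, so $\mathrm{Re} f$ must be bounded below by a large multiple $w$ of $|y|$, while $|1-\Theta|\le|f|$ (as $\mathrm{Re} f\ge0$), so $f$ should be small in mean square.

If mean square refers to Lebesgue measure and $w$ is a real trigonometric polynomial, this is immediate: take the $f$ with $\hat f(0)=\hat w(0)$, $\hat f(n)=2\hat w(n)$ for $n>0$ and $\hat f(n)=0$ for $n<0$, that is, $w$ plus $i$ times its conjugate function. Then $\mathrm{Re} f=w$ and $\|f\|_{L^2(\lambda)}^2\le2\|w\|^2_{L^2(\lambda)}$. But functionals on $A$ may be represented by measures with a singular part, and on a set of Lebesgue measure $0$ the imaginary part of this $f$ is not controlled. We therefore give up explicit formulas and use duality. The obstruction is then a positive measure that differs from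 one with a density in $L^2$ by a measure annihilating $A$, and such annihilating measures are described by the theorem of F. and M. Riesz: \emph{a measure $\kappa$ on $\mathbb T$ with $\int z^n\,d\kappa=0$ for all $n\ge0$ is absolutely continuous with respect to $\lambda$.}

Throughout this section
\[
\mu=\alpha\lambda+(1-\alpha)\sigma,\qquad 0<\alpha\le1,
\]
where $\sigma$ is a probability measure singular to $\lambda$. We need $\alpha=1$ in Section \ref{sec:model} and $\alpha=\frac12$ afterwards.

\begin{lemma}\label{majorant}
Let $0\le w\in C(\mathbb T)$, $w\not\equiv0$. There is $f\in A$ with $\mathrm{Re} f\ge w$ on $\mathbb T$ and $\|f\|_{L^2(\mu)}\le3\|w\|_{L^2(\mu)}$.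
\end{lemma}

\begin{proof}
Let $r=3\|w\|_{L^2(\mu)}$, which is positive since $\mu\ge\alpha\lambda$. Consider
\[
U=\{\mathrm{Re} f-p:\ f\in A,\ \|f\|_{L^2(\mu)}<r,\ p\in C_{\mathbb R}(\mathbb T),\ p>0\text{ everywhere}\}.
\]
This is a convex subset of $C_{\mathbb R}(\mathbb T)$, and it is open because the strictly positive functions form an open set. If $w\in U$, then $\mathrm{Re} f=w+p\ge w$ for some admissible $f$ and $p$, and we are done.

Suppose $w\notin U$. By the Hahn--Banach theorem there is a real measure $\nu\neq0$ with
\[
\int u\,d\nu<W:=\int w\,d\nu\qquad(u\in U).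
\]
With $f=0$ and large multiples of a given $p$ we get $\int p\,d\nu\ge0$ for all $p>0$; so $\nu\ge0$. Letting $p\to0$ uniformly we get $\int\mathrm{Re} f\,d\nu\le W$ whenever $f\in A$ and $\|f\|_{L^2(\mu)}<r$. The constant $f=r/2$ shows $W\ge\frac r2\nu(\mathbb T)>0$. Multiplying $f$ by complex scalars we obtain
\[
\Big|\int f\,d\nu\Big|\le\frac Wr\,\|f\|_{L^2(\mu)}\qquad(f\in A).
\]
So $f\mapsto\int f\,d\nu$ extends to a functional on $L^2(\mu)$ of norm at most $W/r$: there is $\xi\in L^2(\mu)$ with
\[
\|\xi\|_{L^2(\mu)}\le W/r,\qquad\int f\,d\nu=\int f\xi\,d\mu\quad(f\in A).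
\]
The measure $\nu-\xi\mu$ annihilates $A$, so by the F. and M. Riesz theorem it is absolutely continuous with respect to $\lambda$. Hence the singular part of $\nu$ is $\nu_s=(1-\alpha)\xi\sigma$, and
\begin{equation}\label{singpart}
\int w\,d\nu_s\le\int w|\xi|\,d\mu\le\|w\|_{L^2(\mu)}\,W/r.
\end{equation}
Write the absolutely continuous part of $\nu$ as $v\lambda$ with $0\le v\in L^1(\lambda)$. After cancellation of the singular parts, $\int z^nv\,d\lambda=\alpha\int z^n\xi\,d\lambda$, that is, $\hat v(-n)=\alpha\hat\xi(-n)$ for $n\ge0$. Since $v$ is real, $|\hat v(n)|=|\hat v(-n)|$, so one half of the Fourier coefficients controls the other: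
\[
\sum_{n\in\mathbb Z}|\hat v(n)|^2\le2\alpha^2\|\xi\|_{L^2(\lambda)}^2\le2\alpha\|\xi\|^2_{L^2(\mu)}.
\]
Thus $v\in L^2(\lambda)$, and since $\|w\|_{L^2(\lambda)}\le\alpha^{-1/2}\|w\|_{L^2(\mu)}$,
\[
\int wv\,d\lambda\le\alpha^{-1/2}\|w\|_{L^2(\mu)}\cdot(2\alpha)^{1/2}\|\xi\|_{L^2(\mu)}\le\sqrt2\,\|w\|_{L^2(\mu)}W/r.
\]
Adding \eqref{singpart} gives $W\le(1+\sqrt2)\|w\|_{L^2(\mu)}W/r$. As $W>0$, this means $r\le(1+\sqrt2)\|w\|_{L^2(\mu)}<3\|w\|_{L^2(\mu)}=r$, a contradiction.
\end{proof}

\begin{lemma}[cut-off]\label{cutoff}
Let $y\in C(\mathbb T)$ and $0<\tau<1$. There is $\Theta\in A$ with $|\Theta|\le1$ on $\mathbb T$, $|\Theta(s)|\le\tau$ whenever $|y(s)|\ge\tau$, and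
\[
\|1-\Theta\|_{L^2(\mu)}\le3\tau^{-2}\|y\|_{L^2(\mu)}.
\]
\end{lemma}

\begin{proof}
If $y\equiv0$ take $\Theta=1$. Otherwise apply Lemma \ref{majorant} to $w=\tau^{-1}\log(1/\tau)\,|y|$ and put $\Theta=e^{-f}\in A$. Then $|\Theta|=e^{-\mathrm{Re} f}\le e^{-w}\le1$, and where $|y|\ge\tau$ we have $w\ge\log(1/\tau)$, so $|\Theta|\le\tau$. Since $\mathrm{Re} f\ge0$, $|1-e^{-f}|=\big|\int_0^1fe^{-\rho f}\,d\rho\big|\le|f|$. Finally $\log(1/\tau)\le1/\tau$ gives $w\le\tau^{-2}|y|$, so $\|1-\Theta\|_{L^2(\mu)}\le\|f\|_{L^2(\mu)}\le3\|w\|_{L^2(\mu)}\le3\tau^{-2}\|y\|_{L^2(\mu)}$.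
\end{proof}

Cut-offs replace disjointness of supports as follows. Given $y_1,y_2,\dots$, multiply each $y_j$ by the cut-offs of all \emph{later} functions. Then the sum of the moduli does not grow with the number of functions.

\begin{lemma}\label{sum}
Let $K\ge1$ and let $y_1,\dots,y_J$, $\Theta_1,\dots,\Theta_J$ be functions on $\mathbb T$ with $|y_j|\le K$, $|\Theta_j|\le1$, and $|\Theta_j|\le2^{-j}$ on $\{|y_j|\ge2^{-j}\}$. Then
\[
\sum_{j\le J}|y_j|\prod_{j<i\le J}|\Theta_i|\le3K\quad\text{pointwise}.
\]
\end{lemma}

\begin{proof}
Fix a point $s$. If $|y_j(s)|<2^{-j}$ for all $j$, the sum is at most $1$. Otherwise let $i$ be the largest index with $|y_i(s)|\ge2^{-i}$. The terms with $j>i$ sum to at most $1$, and the term $j=i$ is at most $K$. Each of the $i-1$ terms with $j<i$ contains the factor $|\Theta_i(s)|\le2^{-i}$ and is at most $2^{-i}K$. Since $(i-1)2^{-i}\le\frac14$, the total is at most $1+K+\frac14K\le3K$.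
\end{proof}

\section{The mechanism: two scales for the monomials}\label{sec:model}

\subsection*{Block operators}

Let $(g_n,\varphi_n)$ be any biorthogonal system with partial sum operators $P_m$. Let $I$ be a block of $M$ consecutive positive integers, $M$ divisible by $4$. Put $\omega_I(m)=-1$ for $m$ in the first half of $I$ and $\omega_I(m)=+1$ for $m$ in the second half, and
\[
T_I=\frac1M\sum_{m\in I}\omega_I(m)P_m.
\]
The \emph{middle half} $I^{\mathrm{mid}}$ consists of the $p$-th elements of $I$ with $M/4<p\le3M/4$; it has $M/2$ elements.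

\begin{lemma}\label{block}
$T_Ix=\sum_{k\in I}\beta^I_k\varphi_k(x)g_k$ with $0\le\beta_k^I\le\frac12$ for $k\in I$ and $\beta_k^I\ge\frac14$ for $k\in I^{\mathrm{mid}}$.
\end{lemma}

\begin{proof}
The coefficient of $\varphi_k(x)g_k$ in $T_Ix$ is $\beta_k^I=\frac1M\sum_{m\in I,\,m\ge k}\omega_I(m)$. It is $0$ if $k$ lies beyond $I$ (empty sum) or before $I$ (equally many signs of both kinds). Let $k$ be the $p$-th element of $I$. If $p\le M/2$, the sum has $M/2$ plus signs and $M/2-p+1$ minus signs, so $\beta_k^I=\frac{p-1}M$. If $p>M/2$, it has $M-p+1$ plus signs and no minus signs, so $\beta_k^I=\frac{M-p+1}M$. In both cases $0\le\beta^I_k\le\frac12$. If $M/4<p\le3M/4$, then $p-1\ge M/4$ and $M-p+1\ge M/4$, because $M/4$ is an integer.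
\end{proof}

So $T_I$ involves only the functionals $\varphi_k$ with $k\in I$, yet it is an average of operators $\pm P_m$, $m\in I$.

\subsection*{One scale and two scales}

Now let $g_k=z^{k-1}$, $\varphi_k(f)=\hat f(k-1)$. We show, without a formula for the norms, how each scale contributes to a lower bound for $C_N=\max_{m\le N}\|P_m\|$. The bounds $\frac14$ and $\frac12$ found below are weaker than the trivial bound $C_N\ge1$; what matters is that the second scale contributes as much as the first. For a block $I\subset\{1,\dots,N\}$ of length $M$ put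
\[
u_I=\frac2M\sum_{k\in I^{\mathrm{mid}}}g_k .
\]
Then $\|u_I\|_\infty=u_I(1)=1$, and $\|u_I\|_{L^2(\lambda)}=(2/M)^{1/2}$ because the monomials are orthonormal. By Lemma \ref{block},
\begin{equation}\label{onescale}
T_Iu_I(1)=\frac2M\sum_{k\in I^{\mathrm{mid}}}\beta_k^I\ge\frac14 .
\end{equation}
Since $T_Iu_I$ is the average of $P_m(\omega_I(m)u_I)$ over $m\in I$, we get $C_N\ge\frac14$. This is one scale.

For two scales let $I=\{1,\dots,N\}$, where $N$ is a multiple of $M$, and cut $I$ into blocks $H$ of length $M$. Let $H(m)$ be the small block containing $m$. The function $\omega_I(m)u_I+\omega_{H(m)}(m)u_{H(m)}$ collects the contribution $\frac14$ from each scale, but its norm may be $2$, so nothing is gained. The remedy is to remove $u_{H(m)}$ where $u_I$ is large. Fix $0<\tau<1$, let $\Theta$ be the function of Lemma \ref{cutoff} for $\mu=\lambda$ and $y=u_I$, and put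
\[
F_m=\omega_I(m)u_I+\omega_{H(m)}(m)\,u_{H(m)}\Theta .
\]
Where $|u_I|\ge\tau$ the second term is at most $\tau$ in modulus, and where $|u_I|<\tau$ the first one is. So $\|F_m\|_\infty\le1+\tau$. On the other hand, grouping the $m$ by blocks,
\[
\frac1N\sum_{m=1}^NP_mF_m=T_Iu_I+\frac MN\sum_HT_H(u_H\Theta).
\]
The operator $T_H$ hardly notices the cut-off: it involves only $M$ functionals $\varphi_k$, and $|\varphi_k(x)|\le\|x\|_{L^1(\lambda)}$, so
\[
|T_H(u_H(1-\Theta))(1)|\le\frac M2\|1-\Theta\|_{L^1(\lambda)}\le\frac{3M}{2\tau^2}\Big(\frac2N\Big)^{1/2}\le\tau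
\]
if $N$ is large compared with $M$ and $\tau^{-1}$. Taking real parts at the point $1$ and using \eqref{onescale} for $I$ and for each $H$, we obtain $C_N(1+\tau)\ge\frac14+\frac14-\tau$. Since $\tau$ is arbitrary, $\sup_m\|P_m\|\ge\frac12$: a second scale adds $\frac14$ to the lower bound, while the test functions stay essentially bounded by $1$. With $J$ scales and Lemma \ref{sum} the test functions stay bounded by $3$ and the lower bound is of order $J$.

\subsection*{What the general case requires}

The argument used the following special features of the monomials.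
\begin{itemize}
\item[(i)] The $\varphi_k$ are uniformly bounded with respect to the $L^1$-norm. In general this may fail; the dichotomy of Section \ref{sec:dich} says that either it holds up to a small multiple of the sup norm, or there is a subsequence equivalent to the $\ell_1$-basis.
\item[(ii)] Orthogonality made $u_I$ small in $L^2$. In general, approximate orthogonality will be extracted from large sets of indices with Ramsey's theorem.
\item[(iii)] Evaluation at the single point $1$ was enough, because all monomials equal $1$ there. In general we use a test function $u_I^t$ for each point $t$, evaluate at $t$, and integrate over $t$.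
\end{itemize}

\section{The dichotomy}\label{sec:dich}

From now on $(g_n)$, $(\varphi_n)$, $B$, $C$ are as in Theorem \ref{system}. By the Hahn--Banach and Riesz representation theorems there are measures $\nu_n$ on $\mathbb T$ with $\varphi_n(f)=\int f\,d\nu_n$ for $f\in A$ and $\|\nu_n\|=\|\varphi_n\|\le B$. Let $\sigma$ be a probability measure singular to $\lambda$ that dominates the singular parts $\nu_n^s$ of all $\nu_n$: normalize $\sum2^{-n}|\nu_n^s|$, or take a point mass if all $\nu_n^s$ vanish. We fix
\[
\mu=\tfrac12(\lambda+\sigma),\qquad\text{so that}\quad\nu_n\ll\mu\ \text{ for all }n .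
\]
Absolute continuity will be used in this form: \emph{for each $n$ and $\delta'>0$ there is $\delta>0$ such that $\int|y|\,d|\nu_n|<\delta'$ for every Borel function $y$ on $\mathbb T$ with $|y|\le2$ and $\|y\|_{L^2(\mu)}<\delta$.} Otherwise there would be $y_p\to0$ in $L^2(\mu)$ with $|y_p|\le2$ and $\int|y_p|\,d|\nu_n|\ge\delta'$. A subsequence tends to $0$ $\mu$-a.e., hence $|\nu_n|$-a.e., which contradicts dominated convergence.

We say that $(\varphi_n)$ satisfies (UI) if for every $\varepsilon>0$ there is $R(\varepsilon)\in(0,\infty)$ with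
\begin{equation}\label{UI}
|\varphi_n(f)|\le\varepsilon\|f\|_\infty+R(\varepsilon)\|f\|_{L^1(\mu)}\qquad(f\in A,\ n\ge1).\tag{UI}
\end{equation}
This holds, for example, if the densities $d\nu_n/d\mu$ are uniformly integrable: cut them at a high level. Failure of (UI) means that some $\varphi_n$ are not small at bounded functions $f$ that are very small in mean. In $C(0,1)$ one would try to make such functions disjoint; here we apply cut-offs to them.

We shall use the following lemma from \cite{R}; a proof is included for completeness.

\begin{lemma}[Rosenthal]\label{ros}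
Let $(b_{jl})_{j,l\ge1}$ be a nonnegative matrix with $\sum_lb_{jl}\le b$ for all $j$, and let $\varepsilon'>0$. There is an infinite set $S\subset\mathbb N$ with $\sum_{l\in S,\,l\ne j}b_{jl}<\varepsilon'$ for all $j\in S$.
\end{lemma}

\begin{proof}
Let $S_0=\mathbb N$. Suppose that $S_i$ is infinite and $\sum_{l\in S_i}b_{jl}\le b-i\varepsilon'$ for $j\in S_i$. Partition $S_i$ into infinitely many infinite sets $D_1,D_2,\dots$. If some $D_p$ has the property required of $S$, stop. Otherwise for each $p$ there is $j_p\in D_p$ with $\sum_{l\in D_p,\,l\neq j_p}b_{j_pl}\ge\varepsilon'$. Put $S_{i+1}=\{j_1,j_2,\dots\}\subset S_i$. It is disjoint from each $D_p\setminus\{j_p\}\subset S_i$, so $\sum_{l\in S_{i+1}}b_{jl}\le b-(i+1)\varepsilon'$ for $j\in S_{i+1}$. Since row sums are nonnegative, the procedure must stop.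
\end{proof}

\begin{proposition}\label{dich}
If \eqref{UI} fails, some subsequence of $(\varphi_n)$ is equivalent to the $\ell_1$-basis. Only $\|\varphi_n\|\le B$ is used.
\end{proposition}

\begin{proof}
\emph{Concentrated functions.} There is $\varepsilon>0$ such that for each $R>0$ there are $n$ and $f\in A$ with $\|f\|_\infty=1$ and $|\varphi_n(f)|>\varepsilon+R\|f\|_{L^1(\mu)}$. Then $R\|f\|_{L^1(\mu)}\le B$ and $\|f\|_{L^2(\mu)}^2\le\|f\|_{L^1(\mu)}\le B/R$. So for every $\delta>0$ there are $n$ and $f\in A$ with
\[
\|f\|_\infty\le1,\qquad\|f\|_{L^2(\mu)}<\delta,\qquad|\varphi_n(f)|>\varepsilon .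
\]
Given $N$, we may also require $n>N$: for $n\le N$ and small $\delta$, absolute continuity gives $|\varphi_n(f)|\le\int|f|\,d|\nu_n|<\varepsilon$.

\emph{Choice of the sequence.} Choose inductively $n_1<n_2<\cdots$ and $f_j\in A$ with $\|f_j\|_\infty\le1$, $|\varphi_{n_j}(f_j)|>\varepsilon$, and $\|f_j\|_{L^2(\mu)}$ so small that the function $\Theta_j$ given by Lemma \ref{cutoff} for $y=f_j$, $\tau=2^{-j}$ satisfies
\begin{equation}\label{thetasmall}
\|1-\Theta_j\|_{L^2(\mu)}\le2^{-j},\qquad\int|1-\Theta_j|\,d|\nu_{n_i}|\le\tfrac\varepsilon42^{-j}\quad(i<j).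
\end{equation}
This is possible by absolute continuity, since $\|1-\Theta_j\|_{L^2(\mu)}\le3\cdot4^j\|f_j\|_{L^2(\mu)}$ and $|1-\Theta_j|\le2$.

\emph{Almost disjoint functions.} For $N\ge l$ put $X_l^N=f_l\prod_{l<i\le N}\Theta_i\in A$. Lemma \ref{sum} with $K=1$ gives
\begin{equation}\label{three}
\sum_{l\le N}|X_l^N|\le3\quad\text{on }\mathbb T.
\end{equation}
By \eqref{thetasmall}, $\sum_j|1-\Theta_j|<\infty$ $\mu$-a.e. Since $|X_l^{N+1}-X_l^N|\le|1-\Theta_{N+1}|$, the limits $X_l=\lim_NX_l^N$ exist $\mu$-a.e., and $\sum_l|X_l|\le3$ $\mu$-a.e. Since $|X_l^N|\le1$ and $\nu_n\ll\mu$, dominated convergence gives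
\begin{equation}\label{limit}
\varphi_n(X_l^N)\to\int X_l\,d\nu_n\quad(N\to\infty)\qquad\text{for all }n,l .
\end{equation}
The functionals keep their size on these functions: as $|1-\prod\Theta_i|\le\sum|1-\Theta_i|$, \eqref{thetasmall} gives
\[
|\varphi_{n_l}(X_l^N)-\varphi_{n_l}(f_l)|\le\sum_{i>l}\int|1-\Theta_i|\,d|\nu_{n_l}|\le\frac\varepsilon4,
\quad\text{so}\quad\Big|\int X_l\,d\nu_{n_l}\Big|\ge\tfrac34\varepsilon .
\]

\emph{Off-diagonal terms.} Let $b_{jl}=|\int X_l\,d\nu_{n_j}|$. Then $\sum_lb_{jl}\le\int\sum_l|X_l|\,d|\nu_{n_j}|\le3B$. By Lemma \ref{ros} there is an infinite $S$ with $\sum_{l\in S,\,l\ne j}b_{jl}\le\varepsilon/4$ for $j\in S$.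

\emph{Lower $\ell_1$-estimate.} Let $S_0\subset S$ be finite and $(a_j)_{j\in S_0}$ scalars. Choose $|\theta_l|=1$ with $\theta_la_l\int X_l\,d\nu_{n_l}\ge0$ and put $F^N=\sum_{l\in S_0}\theta_lX_l^N\in A$ for $N\ge\max S_0$. By \eqref{three}, $\|F^N\|\le3$. Apply $\sum a_j\varphi_{n_j}$ to $F^N$ and let $N\to\infty$, using \eqref{limit}:
\[
3\Big\|\sum_{j\in S_0}a_j\varphi_{n_j}\Big\|\ge\Big|\sum_{j,l\in S_0}a_j\theta_l\int X_l\,d\nu_{n_j}\Big|\ge\tfrac34\varepsilon\sum|a_j|-\tfrac14\varepsilon\sum|a_j|=\tfrac\varepsilon2\sum|a_j| .
\]
The upper estimate follows from $\|\varphi_n\|\le B$. So $(\varphi_{n_j})_{j\in S}$ is equivalent to the $\ell_1$-basis.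
\end{proof}

\section{Uniform integrability contradicts bounded partial sums}\label{sec:UI}

\begin{proposition}\label{noUI}
Under the hypotheses of Theorem \ref{system}, \eqref{UI} fails.
\end{proposition}

Together with Proposition \ref{dich} this proves Theorem \ref{system} and hence Theorem \ref{main}. We \textbf{assume (UI)} throughout this section and derive a contradiction. First we replace the $\varphi_n$, up to a small error, by integration against uniformly bounded functions $h_n$; then we extract almost orthogonal families from the $h_n$; finally we run the argument of Section \ref{sec:model} with $J$ scales.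

\subsection{Bounded densities}

\begin{lemma}\label{dens}
Let $\varphi\in A^*$ and $\varepsilon,R>0$ satisfy $|\varphi(f)|\le\varepsilon\|f\|_\infty+R\|f\|_{L^1(\mu)}$ for $f\in A$. Then there are a measure $\kappa$ with $\|\kappa\|\le\varepsilon$ and a Borel function $h$ with $|h|\le R$ everywhere such that $\varphi(f)=\int f\,d\kappa+\int fh\,d\mu$ for $f\in A$.
\end{lemma}

\begin{proof}
Embed $A$ in $C(\mathbb T)\times L^1(\mu)$, with norm $\varepsilon\|a\|_\infty+R\|b\|_{L^1(\mu)}$, by $f\mapsto(f,f)$. On the image $\varphi$ has norm at most $1$. Extend it to a functional $\Phi$ on the product with $|\Phi(a,b)|\le\varepsilon\|a\|_\infty+R\|b\|_{L^1(\mu)}$. Then $\Phi(a,0)=\int a\,d\kappa$ with $\|\kappa\|\le\varepsilon$ and $\Phi(0,b)=\int bh\,d\mu$ with $\|h\|_{L^\infty(\mu)}\le R$. Changing $h$ on a $\mu$-null set, we get a Borel function with $|h|\le R$ everywhere.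
\end{proof}

Let $R_0=\max(1,R(1/8))$ and $K=2R_0$. Apply Lemma \ref{dens} to each $\varphi_n$ with $\varepsilon=\frac18$, $R=R_0$, and let $h_n$ be the resulting functions, so $|h_n|\le R_0$. Since $\varphi_n(g_k)=\delta_{nk}$ and $\|g_k\|\le1$,
\begin{equation}\label{almostbi}
\Big|\int g_kh_n\,d\mu-\delta_{kn}\Big|\le\tfrac18\qquad(k,n\ge1).
\end{equation}

\subsection{Almost orthogonal subsets}

We want averages of the $h_k$ that are small in $L^2$. The $h_k$ may have a large common component, which no averaging removes; so we subtract the mean of $L$ of them. On the diagonal this costs at most $\frac18+\frac1L$, because by \eqref{almostbi} this mean pairs with $g_k$ to at most that amount. Ramsey's theorem says: \emph{for given $q$ and $L$, whenever the pairs of elements of a sufficiently large finite set are colored with $q$ colors, there is an $L$-element subset all of whose pairs have the same color.}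

\begin{lemma}\label{ramsey}
For every $\eta>0$ there are integers $L=L(\eta)\ge4$ and $M(\eta)$ such that every set of at least $M(\eta)$ indices contains a subset $\Lambda$ with $|\Lambda|=L$ for which the functions $\tilde h_k=h_k-\frac1L\sum_{l\in\Lambda}h_l$ $(k\in\Lambda)$ satisfy
\begin{gather}
\Big\|\frac1L\sum_{k\in\Lambda}c_k\tilde h_k\Big\|_{L^2(\mu)}\le\eta\qquad\text{for all complex }|c_k|\le1,\label{ortho}\\
\mathrm{Re}\int\tilde h_kg_k\,d\mu\ge\tfrac12\qquad(k\in\Lambda).\label{diag}
\end{gather}
\end{lemma}

\begin{proof}
Let $\langle a,b\rangle=\mathrm{Re}\int a\bar b\,d\mu$, a real inner product with $\langle a,a\rangle=\|a\|^2_{L^2(\mu)}$. Choose $\gamma>0$ and $L\ge4$ with $2(12R_0^2/L+4\gamma)^{1/2}\le\eta$. Split $[-R_0^2,R_0^2]$ into finitely many intervals of length at most $\gamma$ and color each pair $\{k,l\}$ by the interval containing $\langle h_k,h_l\rangle$. If there are sufficiently many indices, Ramsey's theorem yields $\Lambda$ with $|\Lambda|=L$ and $\rho\in[-R_0^2,R_0^2]$ such that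
\[
|\langle h_k,h_l\rangle-\rho|\le\gamma\qquad(k\ne l\text{ in }\Lambda).
\]
Let $a=\frac1L\sum_{l\in\Lambda}h_l$ and $\gamma'=\gamma+2R_0^2/L$. In $\langle h_k,a\rangle=\frac1L\sum_l\langle h_k,h_l\rangle$ the inner product with $l=k$ differs from $\rho$ by at most $2R_0^2$ and the others by at most $\gamma$; so $|\langle h_k,a\rangle-\rho|\le\gamma'$. Averaging over $k$, $|\langle a,a\rangle-\rho|\le\gamma'$. In
\[
\langle\tilde h_k,\tilde h_l\rangle=\langle h_k,h_l\rangle-\langle h_k,a\rangle-\langle a,h_l\rangle+\langle a,a\rangle
\]
the four copies of $\rho$ cancel, so $|\langle\tilde h_k,\tilde h_l\rangle|\le4\gamma'$ for $k\neq l$. Also $\|\tilde h_k\|_{L^2(\mu)}\le2R_0$. For real $|c_k|\le1$, expanding the square gives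
\[
\Big\|\frac1L\sum_{k\in\Lambda}c_k\tilde h_k\Big\|_{L^2(\mu)}^2\le\frac{4R_0^2}L+4\gamma'=\frac{12R_0^2}L+4\gamma .
\]
Splitting complex $c_k$ into real and imaginary parts costs a factor $2$ in the norm and gives \eqref{ortho}. Finally, by \eqref{almostbi},
\[
\mathrm{Re}\int\tilde h_kg_k\,d\mu\ge\frac78-\frac1L\sum_{l\in\Lambda}\Big(\delta_{kl}+\frac18\Big)=\frac78-\frac1L-\frac18\ge\frac12 .\qedhere
\]
\end{proof}

\subsection{Scales, blocks and test functions of one scale}

Fix $J\in\mathbb N$, the number of scales. The cut-offs for a block of scale $j$ will come from the larger blocks of scales $i>j$. As in the model, these must be invisible to the block operators of scale $j$, so each scale has to be chosen after all smaller ones. Choose successively, for $j=1,\dots,J$: a number $\eta_j>0$, a length $M_j$, and a number $\varepsilon_j>0$ with $R_j:=R(\varepsilon_j)$, such that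
\begin{itemize}
\item[(a)] $\eta_1=1$, and if $j\ge2$, then $\frac32KM_iR_i4^j\eta_j\le2^{-i-j}$ for all $i<j$;
\item[(b)] $M_j$ is divisible by $4$ and, if $j\ge2$, by $M_{j-1}$; and $M_j/2\ge M(\eta_j)$;
\item[(c)] $KM_j\varepsilon_j\le2^{-j}$.
\end{itemize}
Let $N=M_J$ and let $\mathcal B_j$ be the partition of $\{1,\dots,N\}$ into consecutive blocks of length $M_j$. Each block of $\mathcal B_j$ lies in a unique block of $\mathcal B_i$ for every $i>j$.

For $I\in\mathcal B_j$ we use $\omega_I$, $T_I$ and $\beta_k^I$ from Section \ref{sec:model}. The middle half of $I$ has $M_j/2\ge M(\eta_j)$ elements; choose in it a set $\Lambda_I$ as in Lemma \ref{ramsey} with $\eta=\eta_j$, $L=L_j$, and let $\tilde h_k^I$ be the corresponding functions. The analogue of $u_I$ in Section \ref{sec:model} is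
\[
u_I^t(s)=\frac1{L_j}\sum_{k\in\Lambda_I}\tilde h_k^I(t)\,g_k(s)\qquad(s,t\in\mathbb T).
\]
For each $t$ we have $u_I^t\in A$ and $\|u_I^t\|_\infty\le2R_0=K$. Now fix $s$: the numbers $c_k=g_k(s)$ satisfy $|c_k|\le1$, so \eqref{ortho} gives $\int|u_I^t(s)|^2\,d\mu(t)\le\eta_j^2$ for \emph{every} $s$. Integrating in $s$ and using the Cauchy--Schwarz inequality,
\begin{equation}\label{usmall}
\int\|u_I^t\|_{L^2(\mu)}\,d\mu(t)\le\Big(\iint|u_I^t(s)|^2\,d\mu(s)\,d\mu(t)\Big)^{1/2}\le\eta_j .
\end{equation}
On the other hand, $T_Ig_k=\beta_k^Ig_k$ gives $(T_Iu_I^t)(t)=\frac1{L_j}\sum_{k\in\Lambda_I}\beta^I_k\tilde h^I_k(t)g_k(t)$. Since $\beta_k^I\ge\frac14$ on $\Lambda_I$, \eqref{diag} yields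
\begin{equation}\label{gain}
\mathrm{Re}\int(T_Iu_I^t)(t)\,d\mu(t)\ge\tfrac14\cdot\tfrac12=\tfrac18 ,
\end{equation}
which replaces \eqref{onescale}. (This integral is the trace of $T_IS_I$, where $S_Ix=\frac1{L_j}\sum_{k\in\Lambda_I}\big(\int x\tilde h_k^I\,d\mu\big)g_k$.)

\subsection{Combining the scales}

\begin{proof}[Proof of Proposition \ref{noUI}]
As in the model, we add up the test functions of all scales, each multiplied by the cut-offs of the larger scales, and bound the average of the $P_m$ on these sums from above by $\|P_m\|\le C$ and from below by \eqref{gain}.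

For each $t\in\mathbb T$ and $I\in\mathcal B_j$ let $\Theta_I^t\in A$ be given by Lemma \ref{cutoff} with $y=u_I^t$ and $\tau=2^{-j}$. For $I\in\mathcal B_j$ and $i>j$ let $I_i\in\mathcal B_i$ be the block containing $I$, and put
\[
\Psi_I^t=\prod_{j<i\le J}\Theta_{I_i}^t .
\]
For $1\le m\le N$ let $I_j(m)$ be the block of $\mathcal B_j$ containing $m$, and
\[
F_m^t=\sum_{j=1}^J\omega_{I_j(m)}(m)\,u^t_{I_j(m)}\Psi^t_{I_j(m)}\in A .
\]

\emph{Upper bound.} The block of $\mathcal B_i$ containing $I_j(m)$ is $I_i(m)$. So Lemma \ref{sum}, applied to $u^t_{I_j(m)}$ and $\Theta^t_{I_j(m)}$ for $1\le j\le J$, gives $\|F_m^t\|_\infty\le3K$, whatever $J$ is. Here, and only here, we use $\|P_m\|\le C$: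
\begin{equation}\label{upper}
\Big|\frac1N\sum_{m=1}^N(P_mF_m^t)(t)\Big|\le3KC .
\end{equation}

\emph{Regrouping.} The function $u_I^t\Psi_I^t$ depends on $m$ only through the block $I$, so
\begin{equation}\label{regroup}
\frac1N\sum_{m=1}^NP_mF_m^t=\frac1N\sum_{j=1}^J\sum_{I\in\mathcal B_j}\sum_{m\in I}\omega_I(m)P_m(u_I^t\Psi_I^t)=\sum_{j=1}^J\frac{M_j}N\sum_{I\in\mathcal B_j}T_I(u_I^t\Psi_I^t).
\end{equation}

\emph{The cut-off is invisible to $T_I$.} Let $I\in\mathcal B_j$ and $x=u_I^t(1-\Psi_I^t)$. Then $\|x\|_\infty\le2K$. Since $|1-\Psi_I^t|\le\sum_{i>j}|1-\Theta^t_{I_i}|$, Lemma \ref{cutoff} gives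
\[
\|x\|_{L^1(\mu)}\le K\sum_{i>j}\|1-\Theta_{I_i}^t\|_{L^2(\mu)}\le3K\sum_{i>j}4^i\|u^t_{I_i}\|_{L^2(\mu)} .
\]
By Lemma \ref{block}, $\|g_k\|\le1$, and (UI) with $\varepsilon=\varepsilon_j$,
\begin{align*}
|(T_Ix)(t)|&\le\sum_{k\in I}\beta_k^I|\varphi_k(x)|\le\frac{M_j}2\big(\varepsilon_j\|x\|_\infty+R_j\|x\|_{L^1(\mu)}\big)\\
&\le KM_j\varepsilon_j+\tfrac32KM_jR_j\sum_{i>j}4^i\|u_{I_i}^t\|_{L^2(\mu)} .
\end{align*}
As $T_Iu_I^t=T_I(u_I^t\Psi_I^t)+T_Ix$, it follows from \eqref{upper} and \eqref{regroup} that for every $t\in\mathbb T$
\[
\mathrm{Re}\sum_{j=1}^J\frac{M_j}N\sum_{I\in\mathcal B_j}(T_Iu_I^t)(t)\le3KC+\sum_{j=1}^J\frac{M_j}N\sum_{I\in\mathcal B_j}\Big(KM_j\varepsilon_j+\tfrac32KM_jR_j\sum_{i>j}4^i\|u^t_{I_i}\|_{L^2(\mu)}\Big).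
\]

\emph{Integration.} The functions $\Theta_I^t$, which need not depend measurably on $t$, no longer occur, and both sides are Borel functions of $t$. Integrate with respect to $\mu$. There are $N/M_j$ blocks in $\mathcal B_j$, so by \eqref{gain} the left side becomes at least $J/8$. By \eqref{usmall}, (c) and (a), the right side becomes at most
\[
3KC+\sum_j2^{-j}+\sum_{j<i}\tfrac32KM_jR_j4^i\eta_i\le3KC+1+\sum_{j<i}2^{-i-j}\le3KC+2 .
\]
So $J\le8(3KC+2)$. The numbers $K$ and $C$ do not depend on $J$, and $J$ was arbitrary: a contradiction. This proves Proposition \ref{noUI}, and with it Theorems \ref{system} and \ref{main}.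
\end{proof}

\section{Complements}\label{sec:more}

\begin{proposition}[partial systems]\label{partial}
Under the hypotheses of Theorem \ref{system} let $Y$ be the closed linear span of $(g_n)$. For the subsequence found there, $y\mapsto(\varphi_{n_k}(y))_k$ maps $Y$ onto $c_0$. In particular, the conclusion of Theorem \ref{main} holds, with $Y$ in place of $A$, for every normalized basis of every infinite-dimensional complemented subspace $Y$ of $A$.
\end{proposition}

\begin{proof}
Since $\|P_m\|\le C$ and $P_mg_k=g_k$ for $m\ge k$, we have $P_my\to y$ for $y\in Y$. So $\varphi_n(y)g_n\to0$, and $1=\varphi_n(g_n)\le B\|g_n\|$ gives $\varphi_n(y)\to0$. If $\varphi$ is a linear combination of $\varphi_1,\dots,\varphi_m$, then $\varphi=\varphi\circ P_m$ and $P_m$ maps $A$ into $Y$, so $\|\varphi\|_{A^*}\le C\|\varphi|_Y\|_{Y^*}$. Hence $(\varphi_{n_k}|_Y)$ is equivalent to the $\ell_1$-basis, and the map is onto $c_0$ by the duality argument that deduced Theorem \ref{main} from Theorem \ref{system}.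

Let $\pi$ be a bounded projection of $A$ onto $Y$ and $(g_n)$ a normalized basis of $Y$ with coefficient functionals $g_n^*$ and partial sum operators of norm at most $C_Y$. Then $\varphi_n=g_n^*\circ\pi$ satisfies the hypotheses of Theorem \ref{system} with $B=2C_Y\|\pi\|$ and $C=C_Y\|\pi\|$, and $\varphi_n|_Y=g_n^*$.
\end{proof}

\begin{proposition}[what (UI) means]\label{class}
Let $(\varphi_n)$ be a bounded sequence in $A^*$ and let $\mu$ be chosen for it as in Section \ref{sec:dich}. Then $(\varphi_n)$ has a subsequence equivalent to the $\ell_1$-basis if and only if \eqref{UI} fails. Consequently, the coefficient functionals of a normalized basis of $A$ never form a relatively weakly compact subset of $A^*$.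
\end{proposition}

\begin{proof}
One direction is Proposition \ref{dich}. Conversely, assume (UI) and let $\varepsilon>0$. By Lemma \ref{dens} with $R=R(\varepsilon)$, every $\varphi_n$ is within $\varepsilon$ of the image of the ball of radius $R$ of $L^\infty(\mu)$ under the map that sends $h$ to the functional $f\mapsto\int fh\,d\mu$. This map $L^\infty(\mu)\to A^*$ factors through the reflexive space $L^2(\mu)$, so the image is relatively weakly compact. By Grothendieck's criterion (a set that for every $\varepsilon>0$ lies within $\varepsilon$ of a relatively weakly compact set is itself relatively weakly compact), $\{\varphi_n\}$ is relatively weakly compact, so every subsequence of $(\varphi_n)$ has a weakly convergent subsequence. But a sequence equivalent to the $\ell_1$-basis has no weakly convergent subsequence, because a functional taking alternating values $\pm1$ along a given subsequence is bounded on its span and extends by the Hahn--Banach theorem. So $(\varphi_n)$ has no subsequence equivalent to the $\ell_1$-basis.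

For a normalized basis, the proof of Theorem \ref{main} provides a subsequence of the coefficient functionals equivalent to the $\ell_1$-basis. It has no weakly convergent subsequence, so the coefficient functionals do not form a relatively weakly compact set.
\end{proof}

The next statement uses a theorem of Delbaen \cite{D} and Kislyakov \cite{Ki}: \emph{a bounded operator on $A$ that is not weakly compact is an isomorphism on some subspace isomorphic to $c_0$.}

\begin{proposition}[right inverse]\label{right}
In Theorem \ref{main}, $(n_k)$ can be chosen so that $Q:x\mapsto(\varphi_{n_k}(x))_k$ has a bounded right inverse $c_0\to A$. Thus $A=\ker Q\oplus Z$ with $Z$ isomorphic to $c_0$.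
\end{proposition}

\begin{proof}
Let $Q$ be as in Theorem \ref{main}. It is onto the nonreflexive space $c_0$, hence not weakly compact, by the open mapping theorem. By the theorem just quoted there are $x_i\in A$, equivalent to the unit vector basis of $c_0$, with $\|Qx_i\|\ge c>0$. Since $(x_i)$ is weakly null, each coordinate of $Qx_i$ tends to $0$ as $i\to\infty$; and for each $i$ the coordinates of $Qx_i\in c_0$ tend to $0$.

We select inductively a subsequence $(u_r)$ of $(x_i)$ and, for each $r$, one coordinate of $Q$; let $n'_r$ be the index of the functional $\varphi_{n'_r}$ in this coordinate. Suppose that $u_1,\dots,u_{r-1}$ and $n'_1<\dots<n'_{r-1}$ have been selected. Choose $p$ beyond the positions of the coordinates already selected and so large that, for every $s<r$, all coordinates of $Qu_s$ beyond the $p$-th are at most $2^{-s-2}c$ in modulus. Choose $u_r$ so far out in $(x_i)$ that the first $p$ coordinates of $Qu_r$ are at most $2^{-r-2}c$ in modulus. As $\|Qu_r\|\ge c$, some coordinate of $Qu_r$ has modulus at least $c$; its position is beyond $p$. Let $n'_r$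 be its index. The result is
\[
|\varphi_{n'_r}(u_r)|\ge c,\qquad\sum_{s\neq r}|\varphi_{n'_r}(u_s)|\le\sum_s2^{-s-2}c\le\frac c2\qquad\text{for all }r .
\]
Let $Q_1x=(\varphi_{n'_r}(x))_r$, and let $V:c_0\to A$ be the bounded operator with $Ve_s=u_s$. Then $Q_1V=D+E$ on $c_0$, where $D$ is diagonal with bounded entries of modulus at least $c$ and $\|E\|\le c/2$. Since $\|D^{-1}E\|\le\frac12$, $Q_1V=D(1+D^{-1}E)$ is invertible, and $V(Q_1V)^{-1}$ is a right inverse of $Q_1$. Its range is a copy $Z$ of $c_0$ with $A=\ker Q_1\oplus Z$. So $(n'_r)$ is the required sequence.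
\end{proof}

\begin{remark}[$C(K)$]
Sections \ref{sec:dich} and \ref{sec:UI} use about $A$ only that it is a closed unital subalgebra of a space of continuous functions for which Lemma \ref{cutoff} holds with a probability measure $\mu$ dominating all $\nu_n$. For $C(K)$, $K$ compact Hausdorff, we may take for $\mu$ the normalized measure $\sum2^{-n}|\nu_n|$, and Lemma \ref{cutoff} holds for every probability measure $\mu$: put $\Theta=e^{-w}$ with $w=\tau^{-1}\log(1/\tau)|y|$, so that $|1-\Theta|\le w\le\tau^{-2}|y|$. Hence Theorem \ref{system} and the first assertion of Proposition \ref{partial} hold for $C(K)$, and so does the second, for complemented subspaces of $C(K)$, with the same proofs. In particular this reproves Corollary C.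
\end{remark}

\begin{remark}[the bound on $P_m$]
The monomials \eqref{monomials} satisfy all hypotheses of Theorem \ref{system} except $\sup\|P_m\|<\infty$, and no subsequence of their coefficient functionals is equivalent to the $\ell_1$-basis, since $\|\sum a_k\varphi_{n_k}\|\le(\sum|a_k|^2)^{1/2}$. So this hypothesis cannot be dropped.
\end{remark}

\begin{thebibliography}{9}
\bibitem{BB} \emph{Bases and biorthogonal systems in the spaces $C$ and $L^1$},\\
\url{http://archive.ymsc.tsinghua.edu.cn/pacm_download/116/7320-11512_2006_Article_BF02385472.pdf}.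
\bibitem{D} F. Delbaen, \emph{Weakly compact operators on the disc algebra}, J. Algebra 45 (1977).
\bibitem{Ki} S. V. Kislyakov, Dokl. Akad. Nauk SSSR 225 (1975).
\bibitem{R} H. P. Rosenthal, \emph{On relatively disjoint families of measures}, Studia Math. 37 (1970).
\end{thebibliography}

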